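# Weak mixing of the generalized Pascal adic transformations

## 1. Theorem A and the objects it talks about

**Theorem A.** Let $d\ge 2$, let $T_d$ be the generalized Pascal adic on $X_d=\{0,1,\dots,d-1\}^{\mathbb N}$, and let $\mu=\mathcal B(p_0,\dots,p_{d-1})$ be a Bernoulli measure with $p_i=q^i/(1+q+\dots+q^{d-1})$ for some $q>0$. Then the only eigenvalue of $T_d$ with respect to $\mu$ is $\lambda=1$ (so $T_d$ is weakly mixing).

In particular, for no $d$ and no such $\mu$ is there an eigenvalue $e^{2\pi i\alpha}$ with $\alpha\notin\mathbb Q$. We now explain every word.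

**The diagram.** Take vertices $(n,k)$ with $0\le k\le (d-1)n$. From $(n,k)$ there are $d$ edges, labelled $0,\dots,d-1$, and edge $j$ goes to $(n+1,k+j)$. A point $x=x_1x_2\dots\in X_d$ is an infinite path from $(0,0)$; at level $n$ it sits at $(n,k_n(x))$ with $k_n(x)=x_1+\dots+x_n$. The number of finite paths from $(0,0)$ to $(n,k)$ is
$$C_d(n,k)=[t^k](1+t+\dots+t^{d-1})^n .$$
For $d=2$ this is Pascal's triangle, $C_2(n,k)=\binom nk$. For $d=3$ the row $n=2$ is $1,2,3,2,1$.

**The order.** We set $y>x$ if there is $k\ge 1$ with $y_k>x_k$, $x_j=y_j$ for all $j>k$, and $\sum_{i\le k}x_i=\sum_{i\le k}y_i$. In words: two paths are comparable if they eventually merge at a common vertex and agree from there on, and then the *last* differing coordinate decides. $T_d$ sends $x$ to its immediate successor.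

*Example.* For $d=2$, the paths to $(4,2)$ followed by a fixed tail are ordered
$$1100<1010<0110<1001<0101<0011 .$$
For $d=3$, the paths to $(3,2)$ are ordered $200<110<020<101<011<002$.

The next lemma says that successors may be computed inside such finite lists.

**Lemma 1.** Let $x\in X_d$, $K\ge1$, and let $S$ be the set of paths $y$ with $y_j=x_j$ for $j>K$ and $k_K(y)=k_K(x)$. Then $S$ is finite and linearly ordered, and if $x$ is not the largest element of $S$, then $T_dx$ is the next element of $S$ after $x$.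

*Proof.* Let $y\neq y'$ be in $S$, and let $k\le K$ be their last differing coordinate. The sums up to $K$ agree and the entries $k+1,\dots,K$ agree, so the sums up to $k$ agree. Hence $y,y'$ are comparable, and the order on $S$ is the lexicographic order of the reversed words $(y_K,\dots,y_1)$; it is linear. Let $x'$ be the next element after $x$, and let $y>x$ be any path, with last difference from $x$ at $k$. If $k\le K$, then $y\in S$, so $y\ge x'$. If $k>K$, then $y_k>x_k=x'_k$, the tails after $k$ agree, and $\sum_{i\le k}x'_i=\sum_{i\le k}x_i=\sum_{i\le k}y_i$; so $y>x'$. Thus $x'$ is the smallest path above $x$. $\square$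

If some $y>x$ exists, take $K$ to be the last difference; then $x$ is not largest in $S$. So $T_d$ is defined on all non-maximal paths, and likewise $T_d^{-1}$ on all non-minimal paths. A path containing the block $10$ is not maximal (exchange the two letters), and a path containing $01$ is not minimal. Almost every path contains both, so $T_d$ is defined and invertible off a null set.

**The measures.** The (fully supported, nonatomic) ergodic $T_d$-invariant probability measures are exactly the $\mathcal B(p_0,\dots,p_{d-1})$ of the theorem; this is part of the setting, and we use only that $\mu$ is invariant and ergodic and that all $p_i>0$. Note that a cylinder given by a finite path to $(n,k)$ has measure $q^k/(1+q+\dots+q^{d-1})^n$, which depends only on the endpoint. For $d=2$ we get all $\mathcal B(p_0,p_1)$ with $p_0,p_1>0$.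

**Eigenvalues.** $\lambda\in\mathbb C$ is an eigenvalue if there is a measurable $f:X_d\to\mathbb C$, not a.e. zero, with $f\circ T_d=\lambda f$ a.e. Constants give $\lambda=1$. For an ergodic measure-preserving transformation, weak mixing means that there is no other eigenvalue. So the question is: can one measure on the path space a "phase" that advances by the same fixed angle at every application of $T_d$?

For the setting see "A class of nonstationary adic transformations". It is known that no root of unity $\lambda\ne1$ is an eigenvalue, and the existence of eigenvalues $e^{2\pi i\alpha}$ with $\alpha\notin\mathbb Q$ was posed as an open question. The proof below treats all $\alpha\notin\mathbb Z$ at once and does not use the known rational case.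

**Notation.** $Q_r(t)=1+t+\dots+t^{r-1}$, $Q=Q_d$, and $\|y\|$ is the distance from $y\in\mathbb R$ to $\mathbb Z$. $T=T_d$. All coefficient arrays are extended by $0$ to $k\in\mathbb Z$.

## 2. Exchanging $10$ for $01$: the return times $B_d(n,k)$

Put
$$B_d(n,k)=[t^k]\,Q_{d-1}Q^n=\sum_{i=0}^{d-2}C_d(n,k-i),\qquad\text{so } B_2=C_2 .$$
Let $A_n=\{x:x_{n+1}x_{n+2}=10\}$, and let $R_n$ exchange the coordinates $n+1$ and $n+2$.

**Lemma 2.** For $x\in A_n$ we have $R_nx=T^{b}x$ with $b=B_d(n,k_n(x))$.

*Proof.* Write $x=a10z$ with $a$ a finite path to $(n,k)$. Both $a10z$ and $a01z$ pass through $(n+2,k+1)$. By Lemma 1 with $K=n+2$, it suffices to count the $y$ in the list $S$ with $a10z\le y<a01z$. Reading from the last coordinate, these are: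

- $y_{n+2}=0,\ y_{n+1}=1$, initial part $\ge a$;
- $y_{n+2}=0,\ y_{n+1}=j\ge2$, initial part any path to $(n,k+1-j)$;
- $y_{n+2}=1,\ y_{n+1}=0$, initial part $<a$.

The first and third kinds together use each path to $(n,k)$ once. The total is $C_d(n,k)+\sum_{j=2}^{d-1}C_d(n,k+1-j)=B_d(n,k)$. $\square$

*Check.* For $d=2$, in the list above, $1010\to1001$ takes $2=\binom21$ steps. For $d=3$, $110\to101$ takes two steps, and $B_3(1,1)=C_3(1,1)+C_3(1,0)=2$.

**Proposition 3.** If $\lambda$ is an eigenvalue, then $|\lambda|=1$, and with $\lambda=e^{2\pi i\alpha}$ we have $\|\alpha B_d(n,k_n(x))\|\to0$ for a.e. $x$.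

*Proof.* Let $\varphi\circ T=\lambda\varphi$ with $\varphi\not\equiv0$. By invariance $|\varphi|$ and $|\lambda||\varphi|$ have the same distribution, hence so do $|\varphi|$ and $|\lambda|^r|\varphi|$ for all $r\ge 1$. If $|\lambda|<1$, letting $r\to\infty$ gives $\varphi=0$ a.e.; if $|\lambda|>1$, then $|\lambda|^r|\varphi|\to\infty$ on $\{\varphi\ne0\}$, impossible for a fixed distribution of finite values unless $\varphi=0$ a.e. So $|\lambda|=1$. By ergodicity the invariant function $|\varphi|$ is constant; normalize $|\varphi|=1$.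

Let $\mathcal F_n=\sigma(x_1,\dots,x_n)$, $g_n=\mathbb E[\varphi|\mathcal F_n]$ and $e_n=\mathbb E[|\varphi-g_n|\,|\mathcal F_n]$. By martingale convergence $g_n\to\varphi$ a.e. We claim $e_n\to0$ a.e. For $m\le n$, $e_n\le\mathbb E[|\varphi-g_m|\,|\mathcal F_n]+|g_m-g_n|$; as $n\to\infty$ the right side tends to $2|\varphi-g_m|$ a.e., and then $m\to\infty$.

By Lemma 2, for a.e. $x\in A_n$, $\varphi(R_nx)=\lambda^b\varphi(x)$ with $b=B_d(n,k_n(x))$. So on $A_n$
$$|\lambda^b-1||g_n|\le|\lambda^bg_n-\lambda^b\varphi|+|\lambda^b\varphi-g_n|=|g_n-\varphi|+|\varphi\circ R_n-g_n| .$$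
Now take $\mathbb E[1_{A_n}\,\cdot\,|\mathcal F_n]$. The quantities $\lambda^b,g_n$ are $\mathcal F_n$-measurable, $A_n$ is independent of $\mathcal F_n$ with probability $p_1p_0$, and $R_n$ preserves the conditional measure given $\mathcal F_n$ and fixes $g_n$. Hence
$$p_0p_1|\lambda^b-1||g_n|\le 2e_n\to0 .$$
Since $|g_n|\to1$, we get $\lambda^{b}\to1$, that is, $\|\alpha B_d(n,k_n)\|\to0$. $\square$

So the dynamical question becomes arithmetic. Theorem A follows from the next theorem, whose proof occupies the rest of these notes.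

**Theorem B.** Let $x_1,x_2,\dots$ be i.i.d. in $\{0,\dots,d-1\}$ with all $p_i=\mathbb P(x_1=i)>0$ (otherwise arbitrary), and $k_n=x_1+\dots+x_n$. For every $\alpha\in\mathbb R\setminus\mathbb Z$, almost surely $\|\alpha B_d(n,k_n)\|\ge\frac1{d+1}$ for infinitely many $n$, and almost surely $\|\alpha C_d(n,k_n)\|\ge\frac1{d+1}$ for infinitely many $n$. For $d=2$ the constant $\frac13$ cannot be increased: for $\alpha=\frac13$ all values $\|\alpha C_2(n,k)\|$ lie in $\{0,\frac13\}$.

*Theorem B implies Theorem A:* if $\lambda=e^{2\pi i\alpha}$ is an eigenvalue, then $\|\alpha B_d(n,k_n)\|\to0$ a.e. by Proposition 3, so $\alpha\in\mathbb Z$ by Theorem B, and $\lambda=1$. The last sentence of Theorem B is clear, since $C_2(n,k)$ is an integer.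

**Near the edge it would be trivial.** For $d=2$ we have $C_2(n,1)=n$, and $\|\alpha n\|\to0$ forces $\alpha\in\mathbb Z$ at once: $\|\alpha\|\le\|\alpha(n+1)\|+\|\alpha n\|$. But a.s. $k_n\to\infty$, so a random path meets $k=1$ only finitely often. We have information along typical paths only, in the middle of the triangle, where the entries are exponentially large. The proof will carry information from the middle to the edge.

## 3. Long safe tubes around a typical path

Fix $\alpha\in\mathbb R\setminus\mathbb Z$. We treat *case (B)* or *case (C)*. A vertex $(n,k)$ is **bad** if $\|\alpha B_d(n,k)\|\ge\frac1{d+1}$ in case (B), resp. $\|\alpha C_d(n,k)\|\ge\frac1{d+1}$ in case (C); otherwise it is **good**. The event "$(n,k_n)$ is bad for infinitely many $n$" is unchanged when finitely many $x_i$ are permuted, so by the Hewitt–Savage law it has probability $0$ or $1$. **We assume from now on that it has probability $0$, and look for a contradiction.**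

Let $s=\sum ip_i\in(0,d-1)$ and $\delta=\frac14\min(s,d-1-s)$. Let $R_0\ge 2d$ be the integer, depending only on $d$, that Lemma 6 will supply, and put
$$M_i=(i!)^6,\quad C_0=5(1+dR_0+100d),\quad \rho_i=\lceil C_0\log(2M_{i+1})\rceil,\quad W_i=\rho_i^2 .$$

**Proposition 4 (safe tubes).** For infinitely many $i$, with $\rho=\rho_i$, $W=W_i$, $n_0=M_i+W$, $n_1=M_{i+1}+W-1$, there are integers $\kappa_n$ ($n_0\le n\le n_1$) with $\kappa_{n+1}-\kappa_n\in\{0,\dots,d-1\}$, $|\kappa_{n_0}-sn_0|\le2\delta n_0$, $|\kappa_{n_1}-sn_1|\le2\delta n_1$, such that all $(n,k)$ with $n_0\le n\le n_1$ and $|k-\kappa_n|\le\rho$ are good.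

*Proof.* **Step 1 (turn nearby bad vertices into visits to bad vertices).** By the local limit theorem (steps $0$ and $1$ have positive probability, so the span is $1$) there is $c_1>0$ with $\mathbb P(k_{n+W}-k_n=r)\ge c_1/\sqrt W$ for all large $W$ and all integers $r$ with $|r-sW|\le2\sqrt W$. For $M_i\le n<M_{i+1}$ call $(n,k)$ *dangerous* if some $(n+W_i,k')$ with $|k'-k-sW_i|\le2\rho_i$ is bad. Let $\mathcal G_i$ be the event that the path visits a dangerous vertex at a level in $[M_i,M_{i+1})$, and $\mathcal H_i$ the event that it visits a bad vertex at a level in $[M_i+W_i,M_{i+1}+W_i)$. Condition at the first dangerous time $n$: there is a bad $(n+W_i,k')$ with $|k'-k_n-sW_i|\le 2\sqrt{W_i}$, and the path hits it with conditional probability at least $c_1/\rho_i$. So for large $i$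
$$\mathbb P(\mathcal H_i|\mathcal F_{M_i})\ge\frac{c_1}{\rho_i}\,\mathbb P(\mathcal G_i|\mathcal F_{M_i}) .$$

**Step 2 (danger has conditional probability below $\frac12$ infinitely often).** By assumption, a.s. only finitely many $\mathcal H_i$ occur. Since $\log M_{i+1}=6\log((i+1)!)=O(i\log i)$, also $\rho_i=O(i\log i)$ and $W_i=O(i^2\log^2i)$, so $M_{i+1}+W_i\le M_{i+2}$ and $\mathcal H_i\in\mathcal F_{M_{i+2}}$ for large $i$. Lévy's conditional Borel–Cantelli lemma, along even $i$ with the filtration $(\mathcal F_{M_i})_{i\text{ even}}$, says that a.s. $\sum_{i\text{ even}}\mathbb P(\mathcal H_i|\mathcal F_{M_i})<\infty$. By Step 1, $\sum_{i\text{ even}}\rho_i^{-1}\mathbb P(\mathcal G_i|\mathcal F_{M_i})<\infty$ a.s. But $\sum_{i\text{ even}}\rho_i^{-1}=\infty$. Hence a.s. $\mathbb P(\mathcal G_i|\mathcal F_{M_i})<\frac12$ for infinitely many $i$.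

**Step 3 (select one path and shift it).** A.s. $|k_{M_i}-sM_i|\le\delta M_i$ eventually, by the law of large numbers. Since $M_i/M_{i+1}\to0$, Chebyshev's inequality gives $\mathbb P(|k_{M_{i+1}}-sM_{i+1}|\le\delta M_{i+1}|\mathcal F_{M_i})>\frac12$ for large $i$. So for infinitely many $i$ there is a path that visits no dangerous vertex at levels in $[M_i,M_{i+1})$ and satisfies both slope bounds. Put $\kappa_{n+W}=k_n+\lfloor sW\rfloor$ for $M_i\le n<M_{i+1}$. If $|k'-\kappa_{n+W}|\le\rho$, then $|k'-k_n-sW|\le\rho+1\le2\rho$, so $(n+W,k')$ is good, because $(n,k_n)$ is not dangerous. The slope bounds hold for large $i$: $|\kappa_{n_0}-sn_0|\le\delta M_i+1\le2\delta n_0$, and $|\kappa_{n_1}-sn_1|\le\delta M_{i+1}+(d-1)+s+1\le2\delta n_1$. $\square$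

Fix such an $i$, as large as needed; "for large $i$" is understood from now on. All $O$-constants depend only on $d,\alpha$ and the $p_i$. The *tube* is $\{(n,k):n_0\le n\le n_1,\ |k-\kappa_n|\le\rho\}$. We record:

- (a) $n_0\sim M_i$, $n_1\sim M_{i+1}=(i+1)^6M_i$, $n_1\le2M_{i+1}$, $n_1\le n_0^2$, and $C_0\log n_1\le\rho=O(\log n_0)$ (as $\log M_{i+1}=\log M_i+6\log(i+1)$).
- (b) $(\log4M_i)^5\le(i+1)^6$, since $\log M_i=O(i\log i)$.
- (c) $\kappa_n$ and $(d-1)n-\kappa_n$ are nondecreasing in $n$, and at $n=n_0$ both are $\ge2\delta n_0>\rho$, because $s-2\delta\ge2\delta$ and $d-1-s-2\delta\ge2\delta$. So the whole tube lies in $0<k<(d-1)n$.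

The tube is thin (logarithmic width), but its end level $n_1$ exceeds its start level $n_0$ by a factor of order $(i+1)^6$, hence by at least a constant times $(\log n_0)^5$. The choice $M_i=(i!)^6$ is a compromise: this factor is large, and still $\sum1/\rho_i$ diverges.

## 4. The case $d=2$, $\lambda=-1$ by hand

Take $d=2$ and $\alpha=\frac12$. A vertex is good iff $\|\frac12\binom nk\|<\frac13$, i.e. iff $\binom nk$ is even. So the tube is a long strip of even binomial coefficients. Look at Pascal's triangle mod 2 near row 8: the odd entries are at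

- row $8$: $k=0,8$;
- row $9$: $k=0,1,8,9$;
- row $10$: $k=0,2,8,10$;
- row $11$: $k=0,1,2,3,8,9,10,11$.

The gap of even entries in the middle is $[1,7],[2,7],[3,7],[4,7]$. Its left border moves right by one per row, and its right border stands still. A strip of slope strictly between $0$ and $1$ cannot stay in such a gap for long. Here is the proof.

Let $\theta(n,k)=\binom nk\bmod2$; it satisfies $\theta(n+1,k)=\theta(n,k)+\theta(n,k-1)$ and vanishes on the tube. Since $\theta(n_0,0)=1$ and $0<\kappa_{n_0}$, there is a maximal $k_*<\kappa_{n_0}$ with $\theta(n_0,k_*)\ne0$, and $k_*\ge0$. We claim that for $n=n_0+r\le n_1$: $\theta(n,k_*+r)\ne0$, $k_*+r<\kappa_n-\rho$, and $\theta(n,k)=0$ for $k_*+r<k\le\kappa_n+\rho$. For $r=0$ this is the choice of $k_*$. Assume it for $r$. If $k_*+r+1<k\le\kappa_n+\rho$, then $k,k-1$ lie in the zero range of row $n$, so $\theta(n+1,k)=0$; if $\kappa_n+\rho<k\le\kappa_{n+1}+\rho$, then $k$ is in the tube in row $n+1$, so again $\theta(n+1,k)=0$. Next $\theta(n+1,k_*+r+1)=\theta(n,k_*+r)\ne0$,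 so $k_*+r+1$ is outside the tube in row $n+1$; as it is $\le\kappa_n-\rho\le\kappa_{n+1}+\rho$, it lies to the left, $k_*+r+1<\kappa_{n+1}-\rho$. This proves the claim. At $n=n_1$ it gives $n_1-n_0\le k_*+(n_1-n_0)<\kappa_{n_1}\le(s+2\delta)n_1$, so $2\delta n_1\le(1-s-2\delta)n_1<n_0$, contradicting $n_1/n_0\to\infty$.

**What this used.** The values $\alpha C_2\bmod1$ are *exactly zero* on the tube. For irrational $\alpha$ we know only that they are small there, and the border argument has nothing to hold on to. To restart it we need an integer-type object that is exactly zero (mod 1) on the tube and obeys the same recursion.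

## 5. Bounded solutions of the recursion: waves

For a function $u(n,k)$ consider
$$u(n+1,k)=\sum_{j=0}^{d-1}u(n,k-j). \tag{1}$$
$C_d$ and $B_d$ satisfy (1), since $Q_{d-1}Q^{n+1}=Q\cdot Q_{d-1}Q^n$. The constant $\frac1{d+1}$ is chosen for the following reason.

**Lemma 5.** On the tube let $\beta(n,k)\in(-\frac1{d+1},\frac1{d+1})$ be the signed residue mod $1$ of $\alpha B_d(n,k)$ (case B), resp. $\alpha C_d(n,k)$ (case C). Then $\beta$ satisfies (1) whenever all vertices involved lie in the tube.

*Proof.* $\beta(n+1,k)-\sum_j\beta(n,k-j)$ is an integer, since $B_d$ and $C_d$ satisfy (1). It is a signed sum of $d+1$ terms of modulus $<\frac1{d+1}$, so it has modulus $<1$. Hence it is $0$. $\square$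

**The natural hope and where it breaks.** A bounded solution of a growing recursion, on a very long strip: surely it must vanish? Then $\alpha C_d$ or $\alpha B_d$ would be an integer inside the tube. But this is false. For $d=2$ and any $c\in(0,\frac13)$ put
$$u(n,k)=c\cos\tfrac{\pi(2k-n)}3 .$$
With $\vartheta=\pi(2k-n)/3$ we get $u(n,k)+u(n,k-1)=c\,[\cos\vartheta+\cos(\vartheta-\tfrac{2\pi}3)]=2c\cos\tfrac\pi3\cos(\vartheta-\tfrac\pi3)=c\cos(\vartheta-\tfrac\pi3)=u(n+1,k)$. So $u$ solves (1) on all of $\mathbb Z^2$, is bounded by $c<\frac13$, and is not zero. No argument using only size and (1) can prove $\beta=0$.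

The waves are few, though. This one is killed by $1+t+t^2$ acting in $k$, because $\cos\vartheta+\cos(\vartheta-\frac{2\pi}3)+\cos(\vartheta-\frac{4\pi}3)=0$. In general put
$$G=Q_{d-1}Q_{d+1}=\sum_r\gamma_rt^r,\qquad (Gu)(n,k)=\sum_r\gamma_ru(n,k-r).$$
$G$ has nonnegative integer coefficients, is monic with constant term $1$, has degree $g=2d-2$, and $G(1)=d^2-1$. Lemma 6 will show that $G$ shrinks every solution of (1) by a factor $\frac12$, at the cost of passing to the interior of the domain. So $G^\nu\beta$ is as tiny as we like. But $\beta$ is real, and tiny does not mean zero. The integer array attached to $\beta$, for instance $\alpha C_d-\beta$ in case (C), is exponentially large.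

**The way out.** Find an operator with integer coefficients that kills $C_d(n,\cdot)$ exactly, costs only a polynomial factor, and is compatible with (1). For $d=2$ the identity $(k+1)\binom n{k+1}=(n-k)\binom nk$ suggests $f\mapsto(k+1)f(k+1)-(n-k)f(k)$. Apply it to the integers nearest to $\alpha C_d$: the result is an integer array of *polynomial* size satisfying (1). Then $O(\log n)$ applications of $G$ make it smaller than $1$, hence exactly $0$. The integers in the tube then satisfy an exact linear recurrence in $k$, which lets us define them outside the tube, where the border argument of Section 4 becomes available again.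

## 6. The operator $G$ contracts solutions

**Lemma 6.** There are an integer $R_0\ge2d$ and finitely many reals $c_{ab}$ ($|a|,|b|\le R_0$) with $\sum|c_{ab}|\le\frac12$, all depending only on $d$, such that: if $u$ is defined on the box $|n'-n|,|k'-k|\le R_0$ and satisfies (1) whenever all vertices involved lie in this box, then $(Gu)(n,k)=\sum c_{ab}\,u(n+a,k-b)$.

*Proof.* **Step 1 (reduce to an approximation in $\ell^1$).** Identify $\ell^1(\mathbb Z^2)$ with absolutely summable real Laurent series in $\tau,\sigma$. We claim it suffices that $G(\sigma)$ lies in the $\ell^1$-closure of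
$$\{K(\tau,\sigma)(\tau-Q(\sigma)):K\text{ a real Laurent polynomial}\}.$$
Indeed, choose then $K$ with $\|G-K(\tau-Q)\|_1\le\frac12$ and let $\sum c_{ab}\tau^a\sigma^b=G-K(\tau-Q)$, a finite sum. Let $\tau$ act by $u(n,k)\mapsto u(n+1,k)$ and $\sigma$ by $u(n,k)\mapsto u(n,k-1)$. Then (1) says $(\tau-Q(\sigma))u=0$, so each monomial of $K$ times $\tau-Q$ annihilates $u$, and $Gu=\sum c_{ab}\tau^a\sigma^bu$. Only finitely many shifts occur, so a suitable $R_0$ exists.

**Step 2 (a counterexample to density is a bounded solution, and it is a sum of waves).** Suppose $G$ is not in the closure. By Hahn–Banach there is a bounded $u:\mathbb Z^2\to\mathbb R$ with $u(a+1,b)=\sum_{j=0}^{d-1}u(a,b+j)$ for all $a,b$ and $\sum_r\gamma_ru(0,r)\ne0$. The distribution $\hat u=\sum u(a,b)e^{i(ax+by)}$ on $(\mathbb R/2\pi\mathbb Z)^2$ satisfies $(e^{-ix}-Q(e^{-iy}))\hat u=0$, so its support lies where $e^{-ix}=Q(e^{-iy})$. There $|Q(e^{-iy})|=1$. As $Q(1)=d\ne1$, we have $y\ne0$, and then $|Q(e^{-iy})|=|\sin(dy/2)|/|\sin(y/2)|$.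 So $\sin^2(dy/2)=\sin^2(y/2)$, i.e. $\cos dy=\cos y$, i.e. $(d-1)y$ or $(d+1)y$ is in $2\pi\mathbb Z$. Since $e^{-iy}\ne1$, it is a root of $Q_{d-1}$ or of $Q_{d+1}$, so
$$G(e^{-iy})=0\quad\text{on the support.}$$
There are finitely many such $y$, and $y$ determines $x$; so the support is finite. A distribution with finite support is a finite sum of derivatives of point masses. Taking Fourier coefficients,
$$u(a,b)=\sum_{z=(x,y)}e^{-i(ax+by)}p_z(a,b)$$
is a finite sum with polynomials $p_z$, over points with distinct $y$.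

**Step 3 (boundedness makes each $p_z$ constant).** Let $S_2$ be the shift $b\mapsto b+1$. For a point $z'=(x',y')$, the operator $S_2-e^{-iy'}$ maps $e^{-i(ax+by)}p$ to $e^{-i(ax+by)}(e^{-iy}S_2-e^{-iy'})p$. If $y\ne y'$ this multiplies the top-degree form of $p$ by $e^{-iy}-e^{-iy'}\ne0$; if $y=y'$ it lowers the degree. Fix $z$ with $p_z\ne0$, and for every other point $z'$ apply a high power of $S_2-e^{-iy'}$. All other terms disappear, and what is left is a bounded function $e^{-i(ax+by)}\tilde p(a,b)$ with $\deg\tilde p=\deg p_z$. So $\tilde p$ is bounded on $\mathbb Z^2$. For $v\in\mathbb Z^2$ the polynomial $r\mapsto\tilde p(rv)$ is bounded on $\mathbb Z$, hence constant. If $D=\deg\tilde p>0$, the coefficient of $r^D$, which is the top form at $v$, vanishes for every $v\in\mathbb Z^2$, so the top form is $0$, a contradiction. Hence $p_z$ is constant.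

**Step 4 (contradiction).** $\sum_r\gamma_ru(0,r)=\sum_zp_z\,G(e^{-iy})=0$, against the choice of $u$. $\square$

## 7. Integer lifts of $\alpha C_d$ on the tube

We need integers close to $\alpha C_d$ that satisfy (1). In case (C) these come from Lemma 5. In case (B) Lemma 5 controls only $\alpha B_d=Q_{d-1}(\alpha C_d)$, and we must undo the sliding sum $Q_{d-1}$.

**Lemma 7.** There are integers $N(n,k)$ on the tube such that $\varepsilon:=\alpha C_d-N$ satisfies $|\varepsilon|\le2n_1$, and $\varepsilon$ (hence also $N$) satisfies (1) whenever all vertices involved lie in the tube.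

*Proof.* In case (C), or if $d=2$ (where $B_2=C_2$), take $\varepsilon=\beta$. Let now case (B) hold with $d\ge3$. Write $Q_{d-1}\varepsilon(k)=\sum_{i=0}^{d-2}\varepsilon(k-i)$ along a row. We construct $\varepsilon$ row by row such that $\alpha C_d-\varepsilon\in\mathbb Z$, and $Q_{d-1}\varepsilon=\beta$ wherever the window $[k-d+2,k]$ lies in the tube. Note that this second property gives
$$\varepsilon(k)-\varepsilon(k-d+1)=\beta(k)-\beta(k-1) \tag{2}$$
when $[k-d+1,k]$ lies in the tube, and the right side has modulus less than $\frac2{d+1}$.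

**Step 1 (first row).** In row $n_0$ let the first $d-2$ values of $\varepsilon$ be the residues of $\alpha C_d$ in $[0,1)$, and define the following ones successively by $Q_{d-1}\varepsilon=\beta$. Since $Q_{d-1}(\alpha C_d)=\alpha B_d\equiv\beta$ mod $1$, induction gives $\alpha C_d-\varepsilon\in\mathbb Z$. The first $d-1$ values have modulus $\le d-1$; by (2), $|\varepsilon|\le d+2\rho+1$ on this row.

**Step 2 (from row $n$ to row $n+1$, where (1) applies).** For $\kappa_n-\rho+d-1\le k\le\kappa_n+\rho$ put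
$$\varepsilon(n+1,k)=\beta(n,k)+\varepsilon(n,k-d+1).$$
These $k$ satisfy $|k-\kappa_{n+1}|\le\rho$, because $\kappa_n\le\kappa_{n+1}\le\kappa_n+d-1$; so they are exactly those for which all vertices in (1) lie in the tube. Since $Q=Q_{d-1}+t^{d-1}$, we have $C_d(n+1,k)=B_d(n,k)+C_d(n,k-d+1)$, so the new value is congruent to $\alpha C_d(n+1,k)$ mod $1$. Since $\beta(n,k)=Q_{d-1}\varepsilon(n,k)$, (1) holds. If moreover $k-d+2\ge\kappa_n-\rho+d-1$, so that the whole window $[k-d+2,k]$ was defined in this way, then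
$$Q_{d-1}\varepsilon(n+1,k)=Q_{d-1}\beta(n,k)+\beta(n,k-d+1)=Q\beta(n,k)=\beta(n+1,k).$$

**Step 3 (the remaining places of row $n+1$).** At most $d-1$ places remain at each end. Fill them in successively, outward, by imposing $Q_{d-1}\varepsilon(n+1,\cdot)=\beta(n+1,\cdot)$. As in Step 1 this keeps $\alpha C_d-\varepsilon\in\mathbb Z$. The place at distance $d-1$ inward from a filled-in place was directly defined in Step 2, so by (2) a filled-in value differs from a directly defined one by less than $\frac2{d+1}$. A directly defined value exceeds the row maximum of row $n$ by less than $\frac1{d+1}$. So the row maximum of $|\varepsilon|$ grows by at most $\frac3{d+1}\le1$ per row, and $|\varepsilon|\le d+2\rho+1+(n_1-n_0)\le2n_1$. $\square$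

## 8. An integer array of polynomial size, and its annihilation by $G^\nu$

For sequences $f$ on $\mathbb Z$ let $(tf)(k)=f(k-1)$ and $(\partial f)(k)=(k+1)f(k+1)$; polynomials in $t$ act accordingly. (Think of $f$ as $\sum f(k)t^k$.) Then $\partial(tf)(k)=(k+1)f(k)=f(k)+(t\partial f)(k)$, hence $\partial(Pf)=P'f+P\,\partial f$ for every polynomial $P(t)$. Put
$$L_n=Q\partial-nQ',\qquad(L_nf)(k)=\sum_{j=0}^{d-1}\big(k+1-j(n+1)\big)f(k+1-j).$$
For $d=2$, $(L_nf)(k)=(k+1)f(k+1)-(n-k)f(k)$, as promised. We use two facts: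
$$L_{n+1}(Qf)=Q(Q'f+Q\partial f)-(n+1)QQ'f=Q\,L_nf,\qquad L_nC_d(n,\cdot)=0, \tag{3}$$
the second because $C_d(n,\cdot)$ is the sequence of $Q^n$ and $Q\cdot nQ^{n-1}Q'-nQ'Q^n=0$.

Let $D(n,k)=(L_nN(n,\cdot))(k)$ for $n_0\le n\le n_1$, $|k-\kappa_n|\le\rho-d$. It uses $N(n,\cdot)$ on $[k-d+2,k+1]$, inside the tube, and it is an integer.

**Step 1 ($D$ satisfies (1), so that Lemma 6 applies).** Let all vertices involved lie in $\{|k-\kappa_n|\le\rho-d\}$, that is, $|k-\kappa_n|,|k-d+1-\kappa_n|\le\rho-d$ and $|k-\kappa_{n+1}|\le\rho-d$. $D(n+1,k)$ involves $N(n+1,k')$ with $k'\in[k-d+2,k+1]$, and (1) expresses these through $N(n,\cdot)$ on $[k-2d+3,k+1]\subset[\kappa_n-\rho+2,\kappa_n+\rho]$. So by (3)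
$$D(n+1,k)=(L_{n+1}QN(n,\cdot))(k)=(QL_nN(n,\cdot))(k)=\sum_jD(n,k-j);$$
values of $N(n,\cdot)$ outside this range play no role.

**Step 2 ($D$ has polynomial size).** As $L_nC_d(n,\cdot)=0$, $D=-L_n\varepsilon$. The coefficient of $\varepsilon(n,k')$, $k'=k+1-j$, is $k'-jn$, of modulus $\le dn_1$. So $|D|\le d\cdot dn_1\cdot2n_1\le4d^2n_1^2$.

**Step 3 (contract until the integer must vanish).** Let $\nu=\lceil3\log_2n_1\rceil$, so $\nu\le5\log n_1$ and $\nu=O(\log n_0)$. For $0\le r\le\nu$ let
$$S_r=\{(n,k):\ n_0+rR_0\le n\le n_1-rR_0,\ |k-\kappa_n|\le\rho-d-rdR_0\}.$$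
If $(n,k)\in S_{r+1}$, its $R_0$-box lies in $S_r$, since $|k'-\kappa_{n'}|\le R_0+|k-\kappa_n|+(d-1)R_0$. The array $G^rD$ is defined on $S_r$ (it reaches down by at most $rg\le rdR_0$) and satisfies (1) when all vertices lie in $S_r$, by Step 1. Lemma 6 gives $\sup_{S_{r+1}}|G^{r+1}D|\le\frac12\sup_{S_r}|G^rD|$. Hence on $S_\nu$
$$|G^\nu D|\le2^{-\nu}\cdot4d^2n_1^2\le 4d^2/n_1<1 .$$
Since $G^\nu D$ is an integer, we have proved:

**Proposition 8.** With $n_0'=n_0+\nu R_0$, $n_1'=n_1-\nu R_0$, $\rho'=\rho-d-\nu dR_0$, we have $G^\nu D(n,k)=0$ for $n_0'\le n\le n_1'$, $|k-\kappa_n|\le\rho'$.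

There is room left: $\rho'\ge C_0\log n_1-d-5dR_0\log n_1=(5+500d)\log n_1-d\ge100d\nu$. Put $I_n=[\kappa_n-\rho',\kappa_n+\rho']\subset(0,(d-1)n)$.

**Proposition 9 (extension to all of $\mathbb Z$).** For $n_0'\le n\le n_1'$ there is a unique $\tilde N_n:\mathbb Z\to\mathbb Q$ with $\tilde N_n=N(n,\cdot)$ on $I_n$ and $G^\nu L_n\tilde N_n=0$ on $\mathbb Z$. Moreover $\tilde N_{n+1}=Q\tilde N_n$ on $\mathbb Z$ for $n_0'\le n<n_1'$.

*Proof.* The equation $(G^\nu L_nf)(k)=0$ involves $f$ on the window $[k+1-m,k+1]$ with $m=\nu g+d-1<2\rho'-d$. The coefficient of $f(k+1)$ is $k+1$ (constant term $1$ of $G^\nu$, term $j=0$ of $L_n$). The coefficient of $f(l)$, $l=k+1-m$, comes from the leading term of $G^\nu$ and $j=d-1$: it is $(k-\nu g)+1-(d-1)(n+1)=l-(d-1)n$.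

If the window lies in $I_n$, then $k\in I_n$ and $f=N(n,\cdot)$ satisfies the equation, by Proposition 8. If $k+1>\kappa_n+\rho'$, the window ends to the right of $I_n$ and starts to the right of $\kappa_n-\rho'$ since $m<2\rho'$; such equations determine $f$ successively to the right, dividing by $k+1>0$. If $l<\kappa_n-\rho'$, the window ends left of $\kappa_n+\rho'$; such equations determine $f$ successively to the left, dividing by $l-(d-1)n<0$. Every equation is of exactly one of these types, which proves existence and uniqueness. In the same way, every solution of $G^\nu L_nf=0$ on $\mathbb Z$ is determined by its values at $m$ consecutive points of $I_n$.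

For the last claim, $G^\nu L_{n+1}(Q\tilde N_n)=QG^\nu L_n\tilde N_n=0$ by (3). By (1) for $N$, $Q\tilde N_n=N(n+1,\cdot)=\tilde N_{n+1}$ on $[\kappa_n-\rho'+d-1,\kappa_n+\rho']\subset I_{n+1}$, an interval with $2\rho'-d+2\ge m$ points. So both solutions of $G^\nu L_{n+1}f=0$ agree on $\mathbb Z$. $\square$

## 9. Integrality spreads from logarithmic to linear size

$\tilde N_n$ is rational, and integral on the short interval $I_n$. The border argument of Section 4 now applies to $\theta(n,k)=\tilde N_n(k)\bmod1\in\mathbb Q/\mathbb Z$, which satisfies (1) and vanishes *exactly* on $I_n$, $n_0'\le n\le n_1'$.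

**Step 1 (left side).** Let $k_*<\kappa_{n_0'}$ be maximal with $\theta(n_0',k_*)\ne0$, if it exists, and $e_r=k_*+(d-1)r$. Claim, for $n=n_0'+r\le n_1'$: $\theta(n,e_r)\ne0$, $e_r<\kappa_n-\rho'$, and $\theta(n,k)=0$ for $e_r<k\le\kappa_n+\rho'$. This is true for $r=0$. Assume it for $r$.

- Let $e_{r+1}<k\le\kappa_{n+1}+\rho'$. If $k\le\kappa_n+\rho'$, all $k-j$ ($0\le j\le d-1$) lie in $(e_r,\kappa_n+\rho']$, so $\theta(n+1,k)=0$. Otherwise $k>\kappa_n+\rho'\ge\kappa_{n+1}-\rho'$, so $k\in I_{n+1}$ and $\theta(n+1,k)=0$.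
- The entries $e_r+1,\dots,e_r+d-1$ of row $n$ lie in the zero range, as $e_r+d-1<\kappa_n-\rho'+d-1\le\kappa_n+\rho'$. So $\theta(n+1,e_{r+1})=\theta(n,e_r)\ne0$, hence $e_{r+1}\notin I_{n+1}$. Since $e_{r+1}<\kappa_n-\rho'+d-1\le\kappa_{n+1}+\rho'$, we get $e_{r+1}<\kappa_{n+1}-\rho'$.

At $n=n_1'$, using $\kappa_{n_1'}\le\kappa_{n_1}$, $n_0+2\nu R_0=o(n_1)$ and $d-1-s\ge4\delta$,
$$k_*<\kappa_{n_1}-(d-1)(n_1'-n_0')\le(s+2\delta)n_1-(d-1)n_1+\delta n_1\le-\delta n_1 .$$

**Step 2 (right side).** Let $k^*>\kappa_{n_0'}$ be minimal with $\theta(n_0',k^*)\ne0$, if it exists. Claim, for $n_0'\le n\le n_1'$: $\theta(n,k)=0$ for $\kappa_n-\rho'\le k<k^*$, $\theta(n,k^*)=\theta(n_0',k^*)\ne0$, and $k^*>\kappa_n+\rho'$. True for $n=n_0'$. Assume it for $n<n_1'$.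

- Let $\kappa_{n+1}-\rho'\le k<k^*$. If $k-d+1\ge\kappa_n-\rho'$, all $k-j$ lie in $[\kappa_n-\rho',k^*)$ and $\theta(n+1,k)=0$. Otherwise $k<\kappa_n-\rho'+d-1\le\kappa_{n+1}+\rho'$, so $k\in I_{n+1}$ and $\theta(n+1,k)=0$.
- Since $k^*-d+1>\kappa_n+\rho'-d+1\ge\kappa_n-\rho'$, the entries at $k^*-1,\dots,k^*-d+1$ of row $n$ vanish, so $\theta(n+1,k^*)=\theta(n,k^*)\ne0$ and $k^*\notin I_{n+1}$. Since $k^*>\kappa_n+\rho'\ge\kappa_{n+1}-\rho'$, we get $k^*>\kappa_{n+1}+\rho'$.

Hence $k^*>\kappa_{n_1'}\ge\kappa_{n_1}-(d-1)\nu R_0\ge(s-2\delta)n_1-(d-1)\nu R_0\ge\delta n_1$.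

Put $n_*=n_0'$ and $X=\lfloor\delta n_1\rfloor$. As $n_*\le2M_i$ and $n_1\ge(i+1)^6M_i\ge M_i(\log4M_i)^5$ by (b) of Section 3, we have proved:

**Proposition 10.**
$$\tilde N_{n_*}(k)\in\mathbb Z\ \ (|k|\le X),\qquad X\ge\tfrac\delta5n_*(\log n_*)^5,\qquad n_1\le n_*^2,\qquad\nu=O(\log n_*). \tag{4}$$

So $\tilde N_{n_*}$ is integral on an interval around $0$ that is much longer than $n_*$; in particular it contains the whole support $[0,(d-1)n_*]$ of $C_d(n_*,\cdot)$, and much more. Our goal is now to show $\tilde N_{n_*}=a\,C_d(n_*,\cdot)+h$ with $a\in\mathbb Z$ and $h$ a sequence killed by $QG^\nu$. Section 13 shows that this contradicts $\alpha\notin\mathbb Z$.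

## 10. Descent to row $0$

The equation $G^\nu L_nf=0$ is hard to read for large $n$, but $L_0=Q\partial$ is simple. So we go down from row $n_*$ to row $0$, inverting $Q$ on the way. Two polynomial identities make this explicit. From $Q_{d+1}=1+tQ$ and $Q=1+tQ_{d-1}$,
$$(1+t^2Q_{d-1})Q-tG=Q+t^2QQ_{d-1}-tQ_{d-1}(1+tQ)=Q-tQ_{d-1}=1. \tag{5}$$
From $(t-1)Q=t^d-1$, differentiation gives $Q+(t-1)Q'=dt^{d-1}$; multiply by $t$ and insert $t^d=1+(t-1)Q$:
$$Y_1Q+Y_2Q'=d,\qquad Y_1=d-(d-1)t,\quad Y_2=t^2-t. \tag{6}$$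
For $d=2$ these read $(1+t^2)(1+t)-t(1+t+t^2)=1$ and $(2-t)(1+t)+(t^2-t)=2$.

**Step 1 (the right-hand sides $\tilde D_n$ in all rows).** Let $\tilde D_{n_*}=L_{n_*}\tilde N_{n_*}$. Then $G^\nu\tilde D_{n_*}=0$ on $\mathbb Z$. At those $k$ with $[k-d+2,k+1]\subset I_{n_*}$ it equals the integer $D(n_*,k)$; these are $2\rho'+2-d\ge\nu g$ consecutive places. As $G^\nu$ has integer coefficients, is monic and has constant term $1$, the recurrence $G^\nu\tilde D_{n_*}=0$ propagates integrality in both directions: $\tilde D_{n_*}:\mathbb Z\to\mathbb Z$.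

Let $\mathcal K=\{f\in\mathbb Z^{\mathbb Z}:G^\nu f=0\}$. On $\mathcal K$ we have $(-tG)^\nu=0$, and by (5) $Q\cdot(1+t^2Q_{d-1})=1-(-tG)$. So on $\mathcal K$ the operator $Q$ is inverted by
$$\Omega=(1+t^2Q_{d-1})\sum_{i<\nu}(-tG)^i ,$$
a polynomial in $t$ with integer coefficients, degree $O(\nu)$, and sum of absolute values of coefficients $\exp(O(\nu))=n_*^{O(1)}$. Define $\tilde D_n=\Omega^{n_*-n}\tilde D_{n_*}\in\mathcal K$ for $0\le n\le n_*$. These sequences are integer-valued, and $\tilde D_n=Q\tilde D_{n-1}$ for $1\le n\le n_*$.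

**Step 2 (the descending sequences $f_n$).** Put $f_{n_*}=\tilde N_{n_*}$ and, for $n=n_*,\dots,1$,
$$f_{n-1}=\frac1d\Big(Y_1f_n+\frac1nY_2(\partial f_n-\tilde D_{n-1})\Big). \tag{7}$$
Since $(t\partial f)(k)=kf(k)$, this is the explicit formula
$$f_{n-1}(k)=\tfrac1d\Big(df_n(k)-(d-1)f_n(k-1)+\tfrac1n\big[(k-1)f_n(k-1)-kf_n(k)-\tilde D_{n-1}(k-2)+\tilde D_{n-1}(k-1)\big]\Big). \tag{8}$$
As a check, for $d=2$, $f_n=\binom n\cdot$ and $\tilde D=0$, formula (8) gives $\frac1{2n}\big[(2n-k)\binom nk-(n-k+1)\binom n{k-1}\big]=\frac{n-k}n\binom nk=\binom{n-1}k$.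

**Proposition 11.** For $1\le n\le n_*$: $Qf_{n-1}=f_n$ and $L_{n-1}f_{n-1}=\tilde D_{n-1}$.

*Proof.* Inductively $L_nf_n=\tilde D_n=Q\tilde D_{n-1}$ (for $n=n_*$ by definition). That is, $Q(\partial f_n-\tilde D_{n-1})=nQ'f_n$. So by (6)
$$dQf_{n-1}=Y_1Qf_n+\tfrac1nY_2\,nQ'f_n=(Y_1Q+Y_2Q')f_n=df_n .$$
Next,
$$dn\,Q'f_{n-1}=Y_1\,nQ'f_n+Y_2Q'(\partial f_n-\tilde D_{n-1})=(Y_1Q+Y_2Q')(\partial f_n-\tilde D_{n-1})=d(\partial f_n-\tilde D_{n-1}).$$
Hence $nQ'f_{n-1}=\partial(Qf_{n-1})-\tilde D_{n-1}=Q'f_{n-1}+Q\partial f_{n-1}-\tilde D_{n-1}$, which is $L_{n-1}f_{n-1}=\tilde D_{n-1}$. $\square$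

**Step 3 (what we know in row $0$).** $Q\,\partial f_0=L_0f_0=\tilde D_0\in\mathcal K$. Put
$$\psi(k)=kf_0(k)=(t\,\partial f_0)(k),\qquad E=QG^\nu .\qquad\text{Then}\quad E\psi=tG^\nu\tilde D_0=0. \tag{9}$$

So $\psi$ satisfies a linear recurrence with constant coefficients whose characteristic roots are roots of unity. If $f_0=\psi/k$ were again such a sequence off $k=0$, we would be done. The obstruction is a sequence like $w^k/k$ with $w$ a root of unity. But such a sequence has denominator $\ell$ at $k=\ell$ for *every* prime $\ell$, while (8) creates only the primes dividing $d$ or at most $n_*$, in the region where (4) holds. That region reaches far beyond $n_*$, so there are many primes to test. This is what the next two sections carry out.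

## 11. Denominators and size in row $0$

**Lemma 12 (denominators).** For $|k|\le X/2$ we have $n_*!\,d^{n_*}f_0(k)\in\mathbb Z$. In particular $f_0(k)\in\mathbb Z_{(\ell)}$ for every prime $\ell>n_*$ with $\ell\nmid d$. (Here $\mathbb Z_{(\ell)}$ is the ring of rationals with denominator prime to $\ell$.)

*Proof.* By (8), $dn\,f_{n-1}(k)$ is an integer combination of $f_n(k),f_n(k-1)$ and of values of the integer sequence $\tilde D_{n-1}$. So $f_0(k)$ depends only on $f_{n_*}$ on $[k-n_*,k]$ and on the $\tilde D_n$, and the denominators met multiply to a divisor of $n_*!\,d^{n_*}$. By (4), $n_*\le X/2$, so $f_{n_*}=\tilde N_{n_*}$ is integral on $[k-n_*,k]\subset[-X,X]$. $\square$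

**Lemma 13 (size).** $|\psi(k)|\le\exp(O(n_*\log^2n_*))$ for $|k|\le n_*$.

*Proof.* Write $n=n_*$.

**Step 1 (bound $\tilde D_n$ on a long interval).** On at least $\nu g$ consecutive places inside $I_n\subset(0,(d-1)n)$ we have $|\tilde D_n|=|D|\le4d^2n_1^2\le4d^2n^4$. In $G^\nu\tilde D_n=0$ the extreme coefficients are $1$ and the coefficient sum is $(d^2-1)^\nu=n^{O(1)}$. So each step outward, to the right or to the left, multiplies the running maximum of $|\tilde D_n|$ by at most $n^{O(1)}$. For every fixed $c$, reaching all $|k|\le cn\log n$ takes $O(n\log n)$ steps, so there $|\tilde D_n(k)|\le n^{O(n\log n)}=\exp(O(n\log^2n))$.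

**Step 2 (bound all $\tilde D_r$).** For $0\le r\le n$, $\Omega^{n-r}$ has coefficient norm $\exp(O(\nu n))=\exp(O(n\log n))$ and degree $O(\nu n)=O(n\log n)$. So Step 1 gives $|\tilde D_r(k)|\le\exp(O(n\log^2n))$ for $|k|\le(d+3)n$.

**Step 3 (bound $\tilde N_n$).** On $I_n$, $|\tilde N_n|=|\alpha C_d-\varepsilon|\le|\alpha|d^n+2n_1$. Outside, use $L_n\tilde N_n=\tilde D_n$. To the right,
$$(k+1)\tilde N_n(k+1)=\tilde D_n(k)-\sum_{i=1}^{d-1}\big(k+1-i(n+1)\big)\tilde N_n(k+1-i),$$
with divisor $k+1\ge1$; to the left one solves for $\tilde N_n(l)$, $l=k+2-d$, dividing by the negative integer $l-(d-1)n$. For $|k|\le(d+3)n$ all coefficients are $O(n)$. So each of the $O(n)$ steps multiplies the running maximum by $O(n)$ and adds at most $\exp(O(n\log^2n))$. Hence $|\tilde N_n(k)|\le\exp(O(n\log^2n))$ for $|k|\le(d+2)n$.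

**Step 4 (bound $f_0$).** Let $F_r=\max|f_r|$ over $|k|\le n+r$. For $|k|\le n+r-1$, (8) gives $f_{r-1}(k)$ in terms of $f_r$ on $[k-1,k]$ and two values of $\tilde D_{r-1}$, so
$$F_{r-1}\le O(n)F_r+O(1)\max_{|k|\le(d+2)n}|\tilde D_{r-1}(k)| .$$
Starting with $F_n$ (Step 3) and using Step 2 in each of $n$ steps, $F_0\le\exp(O(n\log^2n))$. Finally $|\psi(k)|\le nF_0$ for $|k|\le n$. $\square$

## 12. Primes force $\psi$ to vanish polynomially at $0$

Let $\Delta=d(d-1)(d+1)$ and $J=2\nu$. Each of $Q_{d-1},Q_d,Q_{d+1}$ divides $t^\Delta-1$, so $E=Q_dQ_{d-1}^\nu Q_{d+1}^\nu$ divides $(t^\Delta-1)^{2\nu+1}$, and $(t^\Delta-1)^{J+1}\psi=0$. That is, along each progression mod $\Delta$ the $(J+1)$-st difference of $\psi$ vanishes. So for each $c\in\{0,\dots,\Delta-1\}$ there is a polynomial $P_c$ of degree $\le J$ with $\psi(c+\Delta y)=P_c(y)$ for $y\in\mathbb Z$. Let $p_c(k)=P_c((k-c)/\Delta)$; then $\psi(k)=p_c(k)$ for $k\equiv c$ mod $\Delta$.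

Of course $p_0(0)=\psi(0)=0$. For the other classes the value $p_c(0)$ is an extrapolation, and it is not obvious that it vanishes.

**Proposition 14.** $p_c(0)=0$ for all $c\in\{0,\dots,\Delta-1\}$.

*Proof.* By Newton's formula $P_c=\sum_{i\le J}b_i\binom yi$ with
$$b_i=\sum_{h\le i}(-1)^{i-h}\binom ih\psi(c+\Delta h),\qquad p_c(0)=\sum_{i\le J}b_i\binom{-c/\Delta}i .$$
The arguments satisfy $0\le c+\Delta h\le\Delta(J+1)=O(\log n_*)$, so Lemmas 12 and 13 apply to them.

**Step 1 (an integer of controlled height).** Let $z_c=n_*!\,d^{n_*}\Delta^JJ!\,p_c(0)$. By Lemma 12, $n_*!\,d^{n_*}b_i\in\mathbb Z$, and $\binom{-c/\Delta}i=\prod_{h<i}(-(c+\Delta h))/(\Delta^ii!)$; so $z_c\in\mathbb Z$. Since $0\le c/\Delta<1$, $|\binom{-c/\Delta}i|=\prod_{h<i}\frac{c/\Delta+h}{h+1}\le1$. By Lemma 13, $|p_c(0)|\le(J+1)2^J\exp(O(n_*\log^2n_*))$. Hence $|z_c|\le\exp(O(n_*\log^2n_*))$.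

**Step 2 (divisibility by all primes in a long interval).** Let $\ell$ be a prime with $n_*<\ell\le X/(2\Delta)$; for large $i$, $\ell>J$ and $\ell\nmid\Delta d$. By Lemma 12 all $b_i\in\mathbb Z_{(\ell)}$. As $J<\ell$ and $\ell\nmid\Delta$, $P_c\in\mathbb Z_{(\ell)}[y]$ and $p_c\in\mathbb Z_{(\ell)}[k]$. Choose $0\le r<\Delta$ with $\ell r\equiv c$ mod $\Delta$. Then $\ell r\le X/2$, so $f_0(\ell r)\in\mathbb Z_{(\ell)}$ and
$$p_c(\ell r)=\psi(\ell r)=\ell r\,f_0(\ell r)\in\ell\,\mathbb Z_{(\ell)} .$$
A polynomial over $\mathbb Z_{(\ell)}$ takes congruent values at congruent arguments, so $p_c(0)\equiv p_c(\ell r)\equiv0$ mod $\ell\mathbb Z_{(\ell)}$. Hence $\ell\mid z_c$.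

**Step 3 (too many primes).** By Chebyshev's bounds, $\frac x2\le\sum_{\ell\le x}\log\ell\le2x$ for large $x$. Since $X/n_*\to\infty$, the product of the primes in Step 2 is at least
$$\exp\big(\tfrac X{4\Delta}-2n_*\big)\ge\exp\big(\tfrac X{8\Delta}\big)\ge\exp\big(c'n_*(\log n_*)^5\big),\qquad c'>0,$$
by (4). If $z_c\ne0$, this product divides $z_c$, which contradicts Step 1 for large $i$. So $z_c=0$ and $p_c(0)=0$. $\square$

**Proposition 15 (structure of $\tilde N_{n_*}$).** There are a number $a$ and a sequence $h$ with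
$$\tilde N_{n_*}=a\,C_d(n_*,\cdot)+h\ \text{ on }\mathbb Z,\qquad Eh=0. \tag{10}$$

*Proof.* The equation $E\psi=0$ reads $\sum_r[t^r]E\cdot\psi(k-r)=0$, so $w^k$ is a solution iff $E(w^{-1})=0$. The constant term of $E$ is nonzero, and the roots of $E$ are closed under $w\mapsto w^{-1}$ with multiplicity, because they lie on the unit circle and $E$ is real. So the solutions of $E\psi=0$ are exactly the sequences $\psi(k)=\sum_ww^kP_w(k)$ over the roots $w$ of $E$, with $\deg P_w$ less than the multiplicity of $w$. Since $w^\Delta=1$, for $k\equiv c$ mod $\Delta$ we have $\psi(k)=\sum_ww^cP_w(k)$, so $p_c=\sum_ww^cP_w$ as polynomials. By Proposition 14, $\sum_ww^cP_w(0)=0$ for $c=0,\dots,\Delta-1$. The $w$ are distinct $\Delta$-th roots of unity, so by Vandermonde $P_w(0)=0$ for all $w$.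

Hence $P_w(k)/k$ is a polynomial, and $q(k):=\sum_ww^k\,P_w(k)/k$ satisfies $Eq=0$. For $k\ne0$, $f_0(k)=\psi(k)/k=q(k)$. With $a:=f_0(0)-q(0)$ we get $f_0=q+a\delta_0$. Apply $Q^{n_*}$: by Proposition 11, $Q^{n_*}f_0=f_{n_*}=\tilde N_{n_*}$; also $Q^{n_*}\delta_0=C_d(n_*,\cdot)$; and $h=Q^{n_*}q$ satisfies $Eh=0$. $\square$

## 13. Exponential against polynomial: the end of the proof of Theorem B

**Step 1 ($a$ is an integer).** For $-X\le k\le-1$ we have $C_d(n_*,k)=0$, so $h(k)=\tilde N_{n_*}(k)\in\mathbb Z$ by (4). $E$ is monic with integer coefficients and constant term $1$, and $X>\deg E$, so the recurrence $Eh=0$ makes $h$ integer-valued on $\mathbb Z$. At $k=0$: $a=a\,C_d(n_*,0)=\tilde N_{n_*}(0)-h(0)\in\mathbb Z$.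

**Step 2 (a polynomial upper bound for $C_d$ in the tube).** On $I_{n_*}$ we have $\alpha C_d-\varepsilon=N=\tilde N_{n_*}=aC_d+h$, that is, $(\alpha-a)C_d(n_*,\cdot)=\varepsilon+h$. Apply $E$ at $k=\kappa_{n_*}+\rho'$; its window lies in $I_{n_*}$, since $\deg E=\nu g+d-1\le2\rho'$. The term $h$ disappears. As $a\in\mathbb Z$, $|\alpha-a|\ge\|\alpha\|$; and $E$ has nonnegative coefficients and constant term $1$. So
$$\|\alpha\|\,C_d(n_*,k)\le|\alpha-a|\,(EC_d(n_*,\cdot))(k)=|(E\varepsilon)(k)|\le E(1)\cdot2n_1=d(d^2-1)^\nu\,2n_1=n_*^{O(1)} .$$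

**Step 3 (an exponential lower bound).** By (c) of Section 3, $\kappa_{n_*}\ge\kappa_{n_0}\ge2\delta n_0$ and $(d-1)n_*-\kappa_{n_*}\ge2\delta n_0$. As $\rho'=O(\log n_0)$ and $n_*\sim n_0$, we get $\delta n_*\le k\le(d-1-\delta)n_*$. Write $k=(d-1)u+v$ with $0\le v<d-1$. Choose $u$ of the $n_*$ coordinates and give them the value $d-1$; if $v>0$, give the first remaining coordinate the value $v$; put $0$ elsewhere. Different choices give different paths to $(n_*,k)$, so $C_d(n_*,k)\ge\binom{n_*}u$. Since $u/n_*$ stays in a compact subinterval of $(0,1)$ for large $i$, this is exponentially large in $n_*$.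

As $\alpha\notin\mathbb Z$, $\|\alpha\|>0$ is fixed, and Steps 2 and 3 contradict each other for large $i$. So the assumption of Section 3 is false: the event "$(n,k_n)$ is bad for infinitely many $n$" has probability $1$, in case (B) and in case (C), for every $\alpha\in\mathbb R\setminus\mathbb Z$. With the remark on $d=2$, $\alpha=\frac13$ in Section 2, this proves Theorem B, and hence Theorem A. $\blacksquare$
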